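\title{Diagonal ribbons are the maximal connected elements of the Schur-positivity poset}

\begin{abstract}
Order the skew shapes with $n$ cells by declaring $A\le_s B$ when the difference $s_B-s_A$ of skew Schur functions is Schur-positive. McNamara and Pylyavskyy conjectured that for each $r=1,\dots,n$ there is exactly one maximal connected element with $r$ rows, namely the ribbon $D_r$ marked out by the diagonal of an $r$-by-$(n-r+1)$ box. We prove this conjecture in a stronger form: a connected shape $A$ with $n$ cells satisfies $A\le_s D_r$ if and only if it has at most $r$ rows and at most $n-r+1$ columns. The proof transforms an arbitrary ribbon into $D_r$ by moving one cell at a time, and each move is shown to go up in the order by means of the Schur-positivity theorem of Lam, Postnikov and Pylyavskyy.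
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The poset}
For partitions $\mu\subseteq\lambda$, the \emph{skew shape} $A=\lambda/\mu$ is the set of cells in row $p$ and column $j$ with $\mu_p<j\le\lambda_p$, where row $1$ is drawn at the top (English notation). A filling $T$ of the cells with positive integers is \emph{semistandard} if it increases weakly from left to right in each row and strictly from top to bottom in each column. Its \emph{content} is $(m_1,m_2,\dots)$, where $m_j$ is the number of entries equal to $j$, and the \emph{skew Schur function} of $A$ is $s_A=\sum_T x_1^{m_1}x_2^{m_2}\cdots$, the sum running over all semistandard fillings. It is a symmetric function, and the Schur functions $s_\lambda=s_{\lambda/\emptyset}$ form a basis of the symmetric functions. A symmetric function is \emph{Schur-positive} if its coefficients in this basis are nonnegative. We write $f\ge_s f'$ if $f-f'$ is Schur-positive, and $A\le_s B$ if $s_B\ge_s s_A$. If $A\le_s B$ and $B\le_s A$, then $s_A=s_B$. So $\le_s$ is a partial order on the set $P_n$ of skew shapes with $n$ cells, two shapes being identified when they have the same skew Schur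 function. This is the \emph{Schur-positivity poset}.

The top of $P_n$ is easy to find: it is the shape made of $n$ isolated cells (see the fact (LR) in Section~\ref{sec:facts}). The question becomes interesting for shapes that are \emph{connected}, meaning that the cells form an edgewise-connected set. A \emph{maximal connected element} is an element of $P_n$ that is maximal for $\le_s$ among the connected shapes with $n$ cells.

\subsection*{Ribbons and the diagonal}
A \emph{ribbon} is a connected skew shape that contains no $2\times2$ block of cells. It runs from southwest to northeast, and consecutive rows share exactly one column. We number the rows of a ribbon from bottom to top. A ribbon with $n$ cells and $r$ rows is determined by the composition $\alpha=(\alpha_1,\dots,\alpha_r)$ of $n$ formed by its row lengths, or by the partial sums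
\[
0=S_0<S_1<\dots<S_r=n,\qquad S_i=\alpha_1+\dots+\alpha_i .
\]
We write $R_\alpha$ or $R[S]$ for its skew Schur function. Row $i$ ends in column $c_i=S_i-i+1$, because the first $i$ rows contain $S_i$ cells and overlap in $i-1$ columns. In particular the ribbon has $c=n-r+1$ columns and fits exactly in an $r$-by-$c$ box, with row $i$ occupying the columns $c_{i-1},\dots,c_i$ (here $c_0=1$).

The \emph{diagonal ribbon} $D_r$ is the ribbon with $c_i=\lceil ic/r\rceil$ for $1\le i\le r$. It consists of the cells of the box whose interiors meet the southwest-to-northeast diagonal, together with one further cell at each interior lattice point of the diagonal; such points exist when $\gcd(r,c)>1$, and the extra cell, which makes the shape connected, is put in the upper of the two rows (Figure~\ref{fig:diag}). Putting every extra cell in the lower row instead gives the $180^\circ$ rotation of $D_r$, which is the same element of $P_n$. With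
\[
g=\frac{n+1}{r}=\frac{r+c}{r}>1,
\]
the partial sums $S_i=c_i+i-1$ of $D_r$ are
\begin{equation}\label{eq:D}
S_i=\lceil ig\rceil-1\qquad(1\le i\le r).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\fill[gray!30] (0,0) rectangle (2,1);
\fill[gray!30] (1,1) rectangle (3,2);
\fill[gray!30] (3,2) rectangle (5,3);
\fill[gray!30] (4,3) rectangle (6,4);
\fill[gray!75] (2,2) rectangle (3,3);
\draw[gray] (0,0) grid (6,4);
\draw[thick] (0,0) -- (6,4);
\fill (3,2) circle (3pt);
\end{tikzpicture}
\caption{The diagonal ribbon $D_4$ with $n=9$ cells in its $4$-by-$6$ box. The light cells are those whose interiors meet the diagonal. The dark cell is added at the lattice point on the diagonal to make the shape connected. The row lengths from bottom to top are $2,2,3,2$.}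
\label{fig:diag}
\end{figure}

McNamara and Pylyavskyy conjectured the following (see \cite{slides}).
\begin{quote}
\emph{For each $r=1,\dots,n$ there is a unique maximal connected element of $P_n$ with $r$ rows, namely $D_r$.}
\end{quote}
We prove this conjecture. The main step concerns ribbons.

\begin{theorem}\label{thm:ribbon}
For every composition $\alpha$ of $n$ with $r$ parts, $s_{D_r}\ge_s R_\alpha$.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $A$ be a connected skew shape with $n$ cells. Then $A\le_s D_r$ if and only if $A$ has at most $r$ rows and at most $n-r+1$ columns. In particular, $D_r$ is the greatest element among all connected shapes with $n$ cells and $r$ rows. The maximal connected elements of $P_n$ are exactly $D_1,\dots,D_n$, and $D_r$ is the only one with $r$ rows.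
\end{theorem}

\subsection*{Descent sets}
A standard Young tableau of shape $\lambda\vdash n$ is a semistandard filling of $\lambda$ that uses each of $1,\dots,n$ once, and $j$ is a \emph{descent} of it if $j+1$ lies in a lower row than $j$. We recall the following standard fact.
\begin{itemize}
\item[(D)] The coefficient of $s_\lambda$ in $R[S]$ is the number of standard Young tableaux of shape $\lambda$ with descent set $\{S_1,\dots,S_{r-1}\}$.
\end{itemize}
Thus Theorem~\ref{thm:ribbon} says that, simultaneously for all $\lambda\vdash n$, this number is largest among all $(r-1)$-subsets of $\{1,\dots,n-1\}$ for the set $\{\lceil i(n+1)/r\rceil-1: 1\le i\le r-1\}$. The same set maximizes the number of permutations of $\{1,\dots,n\}$ with a given descent set of size $r-1$. Indeed, the coefficient of $x_1x_2\cdots x_n$ in $R[S]$ counts the semistandard fillings of the ribbon that use each of $1,\dots,n$ once. Read along the ribbon from southwest to northeast, these are the permutations that descend exactly at the positions $S_1,\dots,S_{r-1}$, and a Schur-positive function has nonnegative monomial coefficients.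

\subsection*{Why the diagonal}
Sliding two adjacent rows of a shape apart removes column conditions and moves up in $P_n$ (Lemma~\ref{lem:shift}), so a maximal connected shape is a ribbon. Ribbons with different numbers of rows are incomparable (Lemma~\ref{lem:support}). It remains to compare ribbons with the same number $r$ of rows. For $r=2$, a tableau with the single descent $u$ has second row $u+1,\dots,u+j$ for some $j\le\min(u,n-u)$, so (D) gives
\[
R_{(u,\,n-u)}=\sum_{j=1}^{\min(u,n-u)}s_{(n-j,j)} .
\]
This is largest when the rows are as equal as possible, in agreement with $S_1=\lceil (n+1)/2\rceil-1=\lfloor n/2\rfloor$. One expects balanced rows in general. Transposing shapes is an automorphism of $P_n$, so one must equally expect balanced columns. This is a real constraint: the ribbon $(2,1,2)$ has column lengths $1,3,1$, while $(1,2,2)$ has the same row lengths in another order and column lengths $2,2,1$. Following the diagonal treats rows and columns alike. By \eqref{eq:D} it gives $S_i\approx ig-\frac12$, so the middle rows have length about $g$ and the two end rows are about half a cell shorter.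

\subsection*{Plan of the proof}
We go from an arbitrary ribbon to $D_r$ by changing one partial sum by $1$ at a time. Section~\ref{sec:example} shows the method for $n=5$, $r=3$. Section~\ref{sec:arms} gives a criterion for such a move to go up. In Section~\ref{sec:into} the criterion brings every $S_i$ into the interval $[ig-1,ig]$, which determines $S_i$ unless $ig$ is an integer. The remaining binary choices need a finer, lexicographic criterion (Section~\ref{sec:band}). Section~\ref{sec:connected} passes from ribbons to all connected shapes.

\section{Standard facts}\label{sec:facts}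

Besides (D), which serves only for examples and interpretation, we use the following.

\begin{itemize}
\item[(R)] \emph{Rotation.} Rotating a shape by $180^\circ$ does not change its skew Schur function. (In $m$ variables, rotate the filling, replace each entry $j$ by $m+1-j$, and use symmetry.) Hence $R_{(\alpha_1,\dots,\alpha_r)}=R_{(\alpha_r,\dots,\alpha_1)}$, that is, $R[S]=R[S^*]$ for the \emph{reversal} $S^*_i=n-S_{r-i}$.
\item[(T)] \emph{Transposition.} There is a linear involution $\omega$ on symmetric functions with $\omega s_A=s_{A^T}$ for every skew shape $A$, where $A^T$ is the transpose. It permutes the Schur functions, so $A\le_s B$ if and only if $A^T\le_s B^T$.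
\item[(LR)] \emph{Littlewood--Richardson rule.} The \emph{reading word} of a filling lists the rows from top to bottom, each read from right to left. A word is a \emph{lattice word} if each of its prefixes contains at least as many letters $j$ as letters $j+1$, for all $j$. The coefficient of $s_\nu$ in $s_A$ is the number of semistandard fillings of $A$ of content $\nu$ whose reading word is a lattice word. So every $s_A$ is Schur-positive, and so is every product of Schur-positive functions, since $s_\lambda s_\mu$ is the skew Schur function of a shape with components $\lambda$ and $\mu$. A filling is determined by its reading word, and for the shape of $n$ isolated cells every word occurs, so that shape is the greatest element of $P_n$.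
\item[(P)] \emph{Product of ribbons} (MacMahon). For compositions $\alpha=(\alpha_1,\dots,\alpha_k)$ and $\beta=(\beta_1,\dots,\beta_l)$,
\[
R_\alpha R_\beta=R_{(\alpha_1,\dots,\alpha_k,\beta_1,\dots,\beta_l)}+R_{(\alpha_1,\dots,\alpha_{k-1},\,\alpha_k+\beta_1,\,\beta_2,\dots,\beta_l)} .
\]
To see this, take a pair of fillings, let $x$ be the entry in the northeast end of $\alpha$ and $y$ the entry in the southwest end of $\beta$. Place $y$ directly above $x$ if $y<x$, and directly to the right of $x$ if $y\ge x$.
\item[(LPP)] \emph{The theorem of Lam, Postnikov and Pylyavskyy} \cite{LPP}. For partitions $\mu\subseteq\lambda$ and $\rho\subseteq\nu$,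
\[
s_{\max(\lambda,\nu)/\max(\mu,\rho)}\;s_{\min(\lambda,\nu)/\min(\mu,\rho)}\ \ge_s\ s_{\lambda/\mu}\;s_{\nu/\rho},
\]
where maxima and minima are taken componentwise. Empty rows, with $\lambda_t=\mu_t$, are allowed.
\end{itemize}

The left side of (LPP) depends on the partitions and not only on the two sets of cells up to translation. We are free to slide one shape horizontally against the other and to choose the positions of empty rows, and the proof exploits both freedoms.

\section{The case $n=5$, $r=3$}\label{sec:example}

Here $g=2$ and $D_3=(1,2,2)$. We find the ribbon functions from (D). The shapes $5$ and $41$ have tableaux with at most one descent, and $2111$ and $11111$ have tableaux with at least three. A tableau of shape $311$ with $u<v$ below the $1$ has descent set $\{u-1,v-1\}$, so each $2$-subset of $\{1,2,3,4\}$ occurs once. The five tableaux of shape $32$, with second rows $45,35,34,25,24$, have descent sets $\{3\},\{2,4\},\{2\},\{1,4\},\{1,3\}$. Transposing a tableau complements its descent set, so for shape $221$ the descent sets of size two are $\{1,3\},\{2,3\},\{2,4\}$. Hence: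
\[
\begin{array}{c|c|l}
\alpha & (S_1,S_2) & R_\alpha\\ \hline
(1,1,3),\ (3,1,1) & (1,2),\ (3,4) & s_{311}\\
(1,3,1) & (1,4) & s_{311}+s_{32}\\
(2,1,2) & (2,3) & s_{311}+s_{221}\\
(1,2,2),\ (2,2,1) & (1,3),\ (2,4) & s_{311}+s_{32}+s_{221}
\end{array}
\]
Theorem~\ref{thm:ribbon} is visible in the table. We now prove the inequalities in a way that generalizes. Each of $(3,1,1)$, $(1,3,1)$, $(2,1,2)$ reaches the top by moving one cell between adjacent rows. If we cut the old and the new ribbon between these two rows, (P) turns the difference into a difference of products, because the terms with the two rows merged coincide.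

\emph{From $(3,1,1)$ to $(2,2,1)$.} We have $R_2R_{21}=R_{221}+R_{41}$ and $R_3R_{11}=R_{311}+R_{41}$, so $R_{221}-R_{311}=R_2R_{21}-R_3R_{11}$. Draw $R_3$ as $(3,0)/(0,0)$ and $R_{11}$ as $(2,2)/(1,1)$, so that the top row of the first ends one column to the right of the top row of the second. The maximum is $(3,2)/(1,1)$ and the minimum is $(2,0)/(0,0)$, with functions $R_{21}$ and $R_2$. So (LPP) has moved one cell from the first factor to the second, and it gives $R_{221}\ge_s R_{311}$.

\emph{From $(1,3,1)$ to $(1,2,2)$.} Now $R_{122}-R_{131}=R_{12}R_2-R_{13}R_1$. Draw $R_{13}$ as $(4,2)/(1,1)$ and $R_1$ as $(3,z)/(2,z)$, with an empty second row at position $z\le2$. For the maximum to be a single row we need $\max(2,z)=\max(1,z)$, that is, $z\ge2$. With $z=2$ the maximum is $(4,2)/(2,2)$, the minimum is $(3,2)/(1,1)$, and (LPP) gives $R_{122}\ge_s R_{131}$.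

\emph{Between $(2,2,1)$ and $(2,1,2)$.} Here $R_{212}-R_{221}=R_{21}R_2-R_{22}R_1$. The same attempt draws $R_{22}$ as $(3,2)/(1,0)$ and $R_1$ as $(2,z)/(1,z)$, and needs both $z\le1$ and $z\ge2$. It fails, as it must, since the difference is $-s_{32}$. The opposite move succeeds: for $R_2=s_{(3,0)/(1,0)}$ and $R_{21}=s_{(2,2)/(1,0)}$ the maximum is $(3,2)/(1,0)$, the minimum is $(2,0)/(1,0)$, and so $R_{221}\ge_s R_{212}$.

The rule that emerges is to read the two pieces outward from the cut and to take the cell away from the piece that is longer row by row, with one extra unit of room required when that piece also has more rows.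

\section{Moving one cell}\label{sec:arms}

To state the rule, we record each piece of a cut ribbon by its partial sums read outward from the cut, counting the moving cell in both pieces. An \emph{arm} of length $k\ge1$ is a sequence of integers $x=(x_1<x_2<\dots<x_k)$ with $x_1\ge2$. For $\eta\in\{0,1\}$ put
\[
F_\eta(x)=R_{(x_1-\eta,\;x_2-x_1,\;\dots,\;x_k-x_{k-1})},
\]
so that $F_0(x)$ is the piece with the moving cell and $F_1(x)$ is the piece without it. The condition $x_1\ge2$ keeps the first row nonempty. For arms $a,b$ put
\[
\Delta(a,b)=F_1(a)F_0(b)-F_0(a)F_1(b)=-\Delta(b,a).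
\]

\begin{lemma}[move identity]\label{lem:move}
Let $S$ be the sequence of partial sums of a composition $\alpha$ of $n$ with $r$ parts, let $1\le i\le r-1$, and suppose $\alpha_i\ge2$. Let $S'$ be $S$ with $S_i$ replaced by $S_i-1$, and put
\begin{equation}\label{eq:arms}
a_t=S_i-S_{i-t}\quad(1\le t\le i),\qquad b_t=S_{i+t}-S_i+1\quad(1\le t\le r-i).
\end{equation}
Then $a$ and $b$ are arms, and $R[S']-R[S]=\Delta(a,b)$.
\end{lemma}

\begin{proof}
We have $a_1=\alpha_i\ge2$ and $b_1=\alpha_{i+1}+1\ge2$. By (R),
\[
F_\eta(a)=R_{(\alpha_1,\dots,\alpha_{i-1},\,\alpha_i-\eta)},\qquad F_{\eta}(b)=R_{(\alpha_{i+1}+1-\eta,\,\alpha_{i+2},\dots,\alpha_r)} .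
\]
Let $M=R_{(\alpha_1,\dots,\alpha_{i-1},\,\alpha_i+\alpha_{i+1},\,\alpha_{i+2},\dots,\alpha_r)}$. Then (P) gives $F_1(a)F_0(b)=R[S']+M$ and $F_0(a)F_1(b)=R[S]+M$.
\end{proof}

\begin{lemma}[componentwise criterion]\label{lem:comp}
Let $a,b$ be arms of lengths $k,l$ with $a_t\ge b_t$ for all $t\le\min(k,l)$. If $k>l$, assume moreover that $a_l\ge b_l+1$. Then $\Delta(a,b)\ge_s0$.
\end{lemma}

\begin{proof}
Let $N=a_k+b_l$. For an arm $x$ of length $j$ with $x_j\le N$ and for $\eta\in\{0,1\}$, consider the skew shape whose row $t$, counted from the top, is given by
\begin{equation}\label{eq:draw}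
\text{inner part } N-x_t+t-1,\qquad
\text{outer part }
\begin{cases}N-\eta,&t=1,\\ N-x_{t-1}+t-1,&2\le t\le j.\end{cases}
\end{equation}
The inner parts are nonnegative, and they decrease weakly because $x_t-t$ increases weakly. The row lengths are $x_1-\eta,\,x_2-x_1,\dots,x_j-x_{j-1}$, all positive. The outer part of row $t\ge2$ is one more than the inner part of row $t-1$, so the outer parts also decrease weakly and consecutive rows share exactly one column. This is a ribbon, and by (R) its function is $F_\eta(x)$. The value of $\eta$ affects only the first outer part. We may append empty rows, with equal inner and outer parts, at any constant position between $0$ and the last inner part; this does not change the set of cells.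

Let $\lambda/\mu$ be the shape \eqref{eq:draw} for $F_0(a)$ and $\nu/\rho$ the shape for $F_1(b)$. Then $\lambda_1=N$ and $\nu_1=N-1$. Since $a_t\ge b_t$, we have $\mu_t\le\rho_t$ for $1\le t\le\min(k,l)$ and $\lambda_t\le\nu_t$ for $2\le t\le\min(k,l)$. So in these rows the maximum takes all its data from $\nu/\rho$ and the minimum from $\lambda/\mu$, with the exception of the first outer parts, which are exchanged. We need the same to hold in the remaining rows.

If $k\le l$, put $\lambda_t=\mu_t=0$ for $k<t\le l$. Then $\lambda_t\le\nu_t$ and $\mu_t\le\rho_t$ in these rows.

If $k>l$, put $\nu_t=\rho_t=z$ for $l<t\le k$, where $z=\rho_l=N-b_l+l-1$ is the largest allowed position. The extra hypothesis gives $\lambda_{l+1}=N-a_l+l\le z$. Hence $\mu_t\le\lambda_t\le\lambda_{l+1}\le z$ for $l<t\le k$, and again $\lambda_t\le\nu_t$ and $\mu_t\le\rho_t$.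

In both cases the maximum is $(N,\nu_2,\nu_3,\dots)/\rho$, with function $F_0(b)$, and the minimum is $(N-1,\lambda_2,\lambda_3,\dots)/\mu$, with function $F_1(a)$. Now (LPP) gives $F_0(b)F_1(a)\ge_s F_0(a)F_1(b)$.
\end{proof}

The three computations of Section~\ref{sec:example} are the cases $a=(3)$, $b=(2,3)$; then $a=(3,4)$, $b=(2)$; and $a=(2,4)$, $b=(2)$. In the last case $a_1\ge b_1$ but $\Delta(a,b)=-s_{32}$, so the extra hypothesis for $k>l$ cannot be dropped.

\section{Moving into the band}\label{sec:into}

For $r=1$ there is only one ribbon, so let $r\ge2$. To apply Lemma~\ref{lem:comp} to the arms \eqref{eq:arms} we need $2S_i-S_{i-t}-S_{i+t}\ge1$ for all relevant $t$. This expression does not change when a linear function of the index is subtracted from $S$, and it is positive where the difference has a suitable maximum. We therefore define the \emph{deviations}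
\[
e_i=S_i-ig\quad(0\le i\le r),\qquad\text{so that } e_0=0,\quad e_r=-1 .
\]
Reversal acts by $e_i^*=n-S_{r-i}-ig=-1-e_{r-i}$, since $rg=n+1$. We say that $S$ is \emph{in the band} if $-1\le e_i\le0$ for all $i$. Geometrically, $e_i=(c_i-1)-ic/r$. Rows $i$ and $i+1$ meet along the unit segment from $c_i-1$ to $c_i$ at height $i$ of the box, and the diagonal crosses this height at $ic/r$. So $S$ is in the band exactly when the diagonal meets each of these closed segments.

\begin{lemma}\label{lem:lower}
Suppose $E=\max_{1\le j\le r-1}e_j>0$, and let $i$ be the smallest index with $e_i=E$. Then $\alpha_i\ge2$, and $R[S']\ge_s R[S]$ for the sequence $S'$ obtained by replacing $S_i$ with $S_i-1$.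
\end{lemma}

\begin{proof}
Define $a,b$ by \eqref{eq:arms}, with lengths $k=i$ and $l=r-i$. Since $e_0=0$ and $e_r=-1$ are less than $E$, we have $e_j<E$ for $0\le j<i$ and $e_j\le E$ for $i\le j\le r$. For $t\le\min(k,l)$,
\[
a_t-b_t+1=2S_i-S_{i-t}-S_{i+t}=(E-e_{i-t})+(E-e_{i+t}).
\]
The first bracket is positive by the minimality of $i$, and the second is nonnegative. The left side is an integer, so it is at least $1$, and $a_t\ge b_t$. If $k>l$, take $t=l$. Then $i+t=r$ and the second bracket equals $E+1>1$, so the left side is at least $2$, and $a_l\ge b_l+1$. In particular $\alpha_i=a_1\ge b_1\ge2$. Lemmas~\ref{lem:move} and~\ref{lem:comp} finish the proof.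
\end{proof}

The value $e_r=-1$ supplies exactly the extra unit that Lemma~\ref{lem:comp} demands, and this is why the slope is $(n+1)/r$. With the slope $n/r$ the lemma would be false: for $\alpha=(2,2,1)$ the numbers $S_i-5i/3$ are $0,\frac13,\frac23,0$, and lowering $S_2$ leads down to $(2,1,2)$.

\begin{proposition}\label{prop:into}
For every $S$ there is an $\tilde S$ in the band with $R[S]\le_s R[\tilde S]$.
\end{proposition}

\begin{proof}
Let $\Phi(S)=\sum_{i=1}^{r-1}|e_i+\frac12|$. Since $e_i^*+\frac12=-(e_{r-i}+\frac12)$, we have $\Phi(S^*)=\Phi(S)$. Suppose $S$ is not in the band. If some $e_i>0$, the move of Lemma~\ref{lem:lower} replaces the term $E+\frac12$ of $\Phi$ by $|E-\frac12|$, which is smaller because $E>0$. Otherwise some $e_i<-1$, so $e^*_{r-i}>0$, and we replace $S$ by $S^*$, which changes neither $R[S]$ nor $\Phi$, and make the move there. Each step goes weakly up in $\le_s$ and strictly decreases $\Phi$. There are finitely many sequences, so the process ends, and it can end only in the band.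
\end{proof}

We now list the sequences in the band. Let $d=\gcd(r,n+1)$ and $r'=r/d$, so that $ig$ is an integer if and only if $r'\mid i$. The band condition says $S_i\in[ig-1,ig]$. If $r'\nmid i$, the only integer in this interval is $\lceil ig\rceil-1$, the value in \eqref{eq:D}. If $i=mr'$ with $1\le m\le d-1$, then $S_i=ig-1+\varepsilon_m$ with $\varepsilon_m\in\{0,1\}$. We call $m$ a \emph{site}. The sites are the interior lattice points of the diagonal, and $\varepsilon_m=0$ or $1$ says that the extra cell is in the upper or the lower row. Conversely, every word $\varepsilon\in\{0,1\}^{d-1}$ defines a strictly increasing sequence $S(\varepsilon)$, because $S_i-S_{i-1}=g+e_i-e_{i-1}\ge g-1>0$. Put $G(\varepsilon)=R[S(\varepsilon)]$. Since $e_{mr'}=\varepsilon_m-1$, reversal sends $\varepsilon$ to $\varepsilon^*_m=1-\varepsilon_{d-m}$. Therefore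
\begin{equation}\label{eq:const}
G(0,\dots,0)=G(1,\dots,1)=s_{D_r}.
\end{equation}
If $d\le2$, every word is constant and Theorem~\ref{thm:ribbon} is proved. For $n=5$, $r=3$ we have $d=3$, and the words $00,01,10,11$ are the ribbons $(1,2,2),(1,3,1),(2,1,2),(2,2,1)$.

\section{Inside the band}\label{sec:band}

It remains to turn any word $\varepsilon$ into a constant word by flipping one letter at a time and going up at each flip. The difficulty is that the arms at a site may cross. For $n=9$, $r=5$, $g=2$ and $\varepsilon=0101$, the ribbon is $(1,3,1,3,1)$, and the arms at site $2$ are $a=(3,4)$ and $b=(2,5,6)$. Here $a_1>b_1$ but $a_2<b_2$, and Lemma~\ref{lem:comp} applies in neither direction. The remedy is to cut $b$ by (P) after the first place where the arms differ. The initial piece $(2)$ lies below $a$, and the arm $(5,6)$, obtained by deleting the entry at the cut, lies above $a$ and enters with the opposite sign. This works whenever both arms stay close to the line of slope $g$.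

\subsection*{The lexicographic criterion}
An arm $x$ of length $k$ is a \emph{band arm} if $tg\le x_t\le tg+1$ for all $t$ and $x_k=kg$.

\begin{lemma}\label{lem:lex}
Let $a,b$ be band arms of lengths $k,l$.
\begin{itemize}
\item[(i)] If $a_t\ne b_t$ for some $t\le\min(k,l)$, and $a_p>b_p$ for the smallest such $t=p$, then $\Delta(a,b)\ge_s0$.
\item[(ii)] If $a_t=b_t$ for all $t\le\min(k,l)$ and $k\le l$, then $\Delta(a,b)\ge_s0$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (ii) is a case of Lemma~\ref{lem:comp}. In (i), $a_p>b_p$ are two integers in the interval $[pg,pg+1]$, so $b_p=pg$ and $a_p=pg+1$. Since $a_k=kg$, we have $k>p$. Let $b^-=(b_1,\dots,b_p)$. Then $a_t=b_t$ for $t<p$ and $a_p=b_p+1$, so Lemma~\ref{lem:comp}, including its extra hypothesis, gives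
\begin{equation}\label{eq:first}
\Delta(a,b^-)\ge_s0 .
\end{equation}
If $l=p$, then $b^-=b$ and we are done. Let $l>p$, and put
\[
\hat b=(b_1,\dots,b_{p-1},b_{p+1},\dots,b_l),\qquad T=R_{(b_{p+1}-b_p,\;\dots,\;b_l-b_{l-1})} .
\]
Then $\hat b$ is an arm of length $l-1\ge1$. Deleting $b_p$ merges the rows $p$ and $p+1$, so (P) gives $F_\eta(b^-)\,T=F_\eta(b)+F_\eta(\hat b)$ for $\eta=0,1$. Substituting $F_\eta(b)=F_\eta(b^-)\,T-F_\eta(\hat b)$ into the definition of $\Delta$ yields
\[
\Delta(a,b)=T\,\Delta(a,b^-)-\Delta(a,\hat b)=T\,\Delta(a,b^-)+\Delta(\hat b,a).
\]
The first term is Schur-positive by \eqref{eq:first}. For the second we check the hypotheses of Lemma~\ref{lem:comp} for the pair $(\hat b,a)$. For $t<p$ we have $\hat b_t=b_t=a_t$. For $p\le t\le\min(l-1,k)$, the band inequalities and $g>1$ give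
\[
\hat b_t=b_{t+1}\ge(t+1)g\ge tg+1\ge a_t .
\]
If $l-1>k$, the extra hypothesis also holds: since $k>p$ and $a_k=kg$, we have $\hat b_k=b_{k+1}\ge(k+1)g\ge kg+1=a_k+1$. Hence $\Delta(\hat b,a)\ge_s0$.
\end{proof}

So between band arms the first difference decides, and a prefix counts as larger than its extensions. In the example above, $b^-=(2)$, $\hat b=(5,6)$, $T=R_{31}$, and we obtain $R_{(1,2,2,3,1)}\ge_s R_{(1,3,1,3,1)}$.

\subsection*{Flipping a site}
It is convenient to set $\varepsilon_0=1$ and $\varepsilon_d=0$, so that $e_{ur'}=\varepsilon_u-1$ holds for all $0\le u\le d$. These two letters are not part of the word.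

\begin{lemma}\label{lem:flip}
Let $1\le m\le d-1$, and let $\varepsilon^{(0)},\varepsilon^{(1)}$ be words that have the letters $0,1$ at site $m$ and the same letter $\varepsilon_u$ at each site $u\ne m$. Then $G(\varepsilon^{(0)})-G(\varepsilon^{(1)})=\Delta(a,b)$ for band arms $a,b$ of lengths $mr'$ and $(d-m)r'$ such that $a_t=b_t$ whenever $r'\nmid t$ and both are defined, and
\[
a_{ur'}=ur'g+1-\varepsilon_{m-u}\quad(1\le u\le m),\qquad b_{ur'}=ur'g+\varepsilon_{m+u}\quad(1\le u\le d-m).
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:move} to $S=S(\varepsilon^{(1)})$ and $i=mr'$. Lowering $S_i$ gives $S(\varepsilon^{(0)})$, which is strictly increasing, so $\alpha_i\ge2$. Since $e_i=0$, the arms \eqref{eq:arms} are $a_t=tg-e_{i-t}$ and $b_t=tg+1+e_{i+t}$. All deviations lie in $[-1,0]$, so $a_t,b_t\in[tg,tg+1]$. Moreover $a_i=ig$ because $e_0=0$, and $b_{r-i}=(r-i)g$ because $e_r=-1$. Thus $a,b$ are band arms. If $r'\nmid t$, the interval $[tg,tg+1]$ contains only one integer, so $a_t=b_t$. For $t=ur'$ substitute $e_{(m\pm u)r'}=\varepsilon_{m\pm u}-1$.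
\end{proof}

By Lemmas~\ref{lem:lex} and~\ref{lem:flip}, the better letter at site $m$ is found by comparing lexicographically the complemented letters to the left of $m$, read leftward, with the letters to the right of $m$, read rightward. If $a$ wins, then $0$ is at least as good as $1$; if $b$ wins, then $1$ is at least as good as $0$. Consider the first site of a run of equal letters $v$. The complemented letters to its left are $v$ for as long as the previous run lasts, and the letters to its right are $v$ for as long as the present run lasts. The present run should end first, so we choose a shortest run. The choice matters: for $n=9$, $r=5$, $\varepsilon=0111$, $m=2$ the arms are $a=(3,4)$ and $b=(3,5,6)$, and $b$ wins, so $G(0011)\le_s G(0111)$.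

\begin{proposition}\label{prop:band}
$G(\varepsilon)\le_s s_{D_r}$ for every $\varepsilon\in\{0,1\}^{d-1}$.
\end{proposition}

\begin{proof}
For constant $\varepsilon$ this is \eqref{eq:const}. Otherwise let $B_1,\dots,B_q$, $q\ge2$, be the maximal runs of equal letters in $\varepsilon_1\cdots\varepsilon_{d-1}$, from left to right, and let $B_j$ be a shortest run, of length $\ell$. Reversal preserves $G$ and reverses the list of run lengths, so we may assume $j\ge2$. Let $m$ be the first site of $B_j$ and $v$ the letter of $B_j$. We claim that changing $\varepsilon_m$ from $v$ to $1-v$ weakly increases $G$.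

Let $a,b$ be the arms of Lemma~\ref{lem:flip}. The run $B_{j-1}$ has length at least $\ell$, so $m>\ell$ and $\varepsilon_{m-u}=1-v$ for $1\le u\le\ell$. Hence $a_{ur'}=ur'g+v$ for $1\le u\le\ell$. The run $B_j$ occupies the sites $m,\dots,m+\ell-1$, so $d-m\ge\ell$ and $b_{ur'}=ur'g+v$ for $1\le u<\ell$. Put $t=\ell r'$. Both arms have length at least $t$, they agree before position $t$, and
\[
a_t=tg+v,\qquad b_t=tg+\varepsilon_{m+\ell},
\]
where $\varepsilon_{m+\ell}=1-v$ if $j<q$, and $\varepsilon_{m+\ell}=\varepsilon_d=0$ if $j=q$.
\begin{itemize}
\item If $v=1$, then $\varepsilon_{m+\ell}=0$ in both cases, so $a_t>b_t$, and Lemma~\ref{lem:lex}(i) gives $\Delta(a,b)\ge_s0$. Changing $1$ to $0$ goes up.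
\item If $v=0$ and $j<q$, then $b_t>a_t$, and Lemma~\ref{lem:lex}(i) gives $\Delta(b,a)\ge_s0$. Changing $0$ to $1$ goes up.
\item If $v=0$ and $j=q$, then $a_t=b_t$ and $b$ has length $(d-m)r'=t<mr'$. So $b$ is a prefix of $a$, and Lemma~\ref{lem:lex}(ii) gives $\Delta(b,a)\ge_s0$. Changing $0$ to $1$ goes up.
\end{itemize}
This proves the claim. The flip transfers site $m$ from $B_j$ to $B_{j-1}$. If $\ell=1$, the number of runs decreases. If $\ell>1$, the number of runs is unchanged and the shortest run now has length $\ell-1$. So the pair $(q,\ell)$, which is invariant under reversal, decreases lexicographically, and after finitely many flips the word is constant.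
\end{proof}

For $n=9$, $r=5$, one run of the procedure is $0101\to0001\to0000$, that is, $(1,3,1,3,1)\to(1,2,2,3,1)\to(1,2,2,2,2)=D_5$.

\begin{proof}[Proof of Theorem~\ref{thm:ribbon}]
By Proposition~\ref{prop:into}, $R_\alpha\le_s G(\varepsilon)$ for some word $\varepsilon$, and $G(\varepsilon)\le_s s_{D_r}$ by Proposition~\ref{prop:band}.
\end{proof}

\section{From ribbons to connected shapes}\label{sec:connected}

Let $A=\lambda/\mu$ be a connected skew shape with $n$ cells, written without empty rows and with rows numbered from the top. Let $\operatorname{row}(A)=h$ and $\operatorname{col}(A)=\lambda_1-\mu_h$ be its numbers of rows and columns. Rows $p$ and $p+1$ share the columns $\mu_p+1,\dots,\lambda_{p+1}$, whose number $o_p=\lambda_{p+1}-\mu_p$ is at least $1$ by connectedness. Rearranging $n=\sum_p(\lambda_p-\mu_p)$ gives $n=\operatorname{col}(A)+\sum_{p<h}o_p$. A $2\times2$ block exists if and only if some $o_p\ge2$. Hence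
\begin{equation}\label{eq:count}
\operatorname{row}(A)+\operatorname{col}(A)\le n+1,\quad\text{with equality if and only if $A$ is a ribbon.}
\end{equation}

\begin{lemma}\label{lem:support}
If $A,B$ are connected and $A\le_s B$, then $\operatorname{row}(A)\le\operatorname{row}(B)$ and $\operatorname{col}(A)\le\operatorname{col}(B)$.
\end{lemma}

\begin{proof}
A semistandard filling has at most one entry $1$ in each column. Fill each column of $A$ with $1,2,3,\dots$ from top to bottom. The tops of the columns move weakly up from left to right, so the entries in each row increase weakly, and the filling is semistandard with a $1$ in every column. Thus the largest exponent of $x_1$ in $s_A$ is $\operatorname{col}(A)$, and the same holds for $B$. If $s_B-s_A$ is Schur-positive, its monomial coefficients are nonnegative, so every monomial of $s_A$ occurs in $s_B$, and $\operatorname{col}(A)\le\operatorname{col}(B)$. By (T) the same argument applies to $A^T\le_s B^T$ and gives the inequality for rows.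
\end{proof}

In particular, connected shapes that define the same element of $P_n$ have the same numbers of rows and columns, so it makes sense to speak of a connected element with $r$ rows. By \eqref{eq:count}, a ribbon with more rows has fewer columns, so ribbons with different numbers of rows are incomparable.

\begin{lemma}\label{lem:shift}
Let $A$ be a connected shape with $n$ cells that is not a ribbon. Then $A\le_s A'$ for a connected shape $A'$ with $n$ cells, the same number of rows and one more column, and $A\le_s A''$ for a connected shape $A''$ with $n$ cells, the same number of columns and one more row.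
\end{lemma}

\begin{proof}
Choose $p$ with $o=o_p\ge2$, and let $A'$ be obtained by adding $1$ to $\lambda_t$ and $\mu_t$ for all $t\le p$, which shifts the top $p$ rows one step to the right. The row lengths are unchanged, $o_p$ becomes $o-1\ge1$, and the other overlaps are unchanged. So $A'$ is connected, with the same number of rows and one more column. Transport a semistandard filling of $A$ to $A'$ row by row. Only the column conditions between rows $p$ and $p+1$ change. Let row $p$ be $u_1\le u_2\le\cdots$ and row $p+1$ be $w_1\le\dots\le w_f$. In $A$ the first $o$ cells of row $p$ lie above the last $o$ cells of row $p+1$, so the conditions are $u_j<w_{f-o+j}$ for $1\le j\le o$. In $A'$ they are $u_j<w_{f-o+1+j}$ for $1\le j\le o-1$, and these follow because $w_{f-o+j}\le w_{f-o+1+j}$. The transport is injective and preserves the content and the reading word, so (LR) gives $A\le_s A'$. The transpose $A^T$ is also connected and contains a $2\times 2$ block. By the first part and (T), $A''=((A^T)')^T$ has the required properties.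
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $c=n-r+1$. If $A\le_s D_r$, then $\operatorname{row}(A)\le r$ and $\operatorname{col}(A)\le c$ by Lemma~\ref{lem:support}.

Conversely, let $\operatorname{row}(A)\le r$ and $\operatorname{col}(A)\le c$. We use induction on $\delta=n+1-\operatorname{row}(A)-\operatorname{col}(A)$, which is nonnegative by \eqref{eq:count}. If $\delta=0$, then $A$ is a ribbon, and $\operatorname{row}(A)+\operatorname{col}(A)=r+c$ forces $\operatorname{row}(A)=r$; Theorem~\ref{thm:ribbon} gives $A\le_s D_r$. If $\delta>0$, then $A$ is not a ribbon, and $\operatorname{row}(A)<r$ or $\operatorname{col}(A)<c$. Let $B=A''$ in the first case and $B=A'$ otherwise, as in Lemma~\ref{lem:shift}. Then $B$ is connected, has at most $r$ rows and at most $c$ columns, and has a smaller $\delta$. Hence $A\le_s B\le_s D_r$. This proves the equivalence.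

A connected shape with $r$ rows has at most $c$ columns by \eqref{eq:count}, so it lies below $D_r$. Thus $D_r$ is the greatest connected element with $r$ rows, and a maximal connected element with $r$ rows must equal $D_r$ in $P_n$. It remains to see that $D_r$ is maximal among all connected shapes. Let $D_r\le_s B$ with $B$ connected. By Lemma~\ref{lem:support}, $B$ has at least $r$ rows and at least $c$ columns, and by \eqref{eq:count} it has exactly $r$ rows. Then $B\le_s D_r$, so $B=D_r$ in $P_n$. Every connected shape has between $1$ and $n$ rows, so the maximal connected elements are $D_1,\dots,D_n$, and these are distinct by Lemma~\ref{lem:support}.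
\end{proof}

\begin{thebibliography}{9}

\bibitem{LPP}
T. Lam, A. Postnikov, P. Pylyavskyy,
\emph{Schur positivity and Schur log-concavity},
Amer. J. Math. 129 (2007).

\bibitem{slides}
\emph{The Schur-Positivity Poset},
\texttt{https://www.linux.bucknell.edu/\textasciitilde pm040/MySlides/cornell.pdf}

\end{thebibliography}
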